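# Twisted products $S\times\Gamma$, central inner mappings, and an alternating 4-form killed by 12

## 1. The loop $Q(\Gamma,S,f)$ and its associator cocycle

**Definition (loop).** A loop is a set $Q$ with a binary operation and an identity element $1$ such that for all $a,b\in Q$ the equations $ax=b$ and $ya=b$ have unique solutions, written $x=a\backslash b$ and $y=b/a$.

So a loop is a group without the associative law. The whole talk turns on one way of manufacturing loops.

**Definition (twisted product).** Let $\Gamma$ be a group, $S$ a left $\Gamma$-module (written additively), and $f:\Gamma^2\to S$ any function with $f(1,b)=f(a,1)=0$ (we say $f$ is normalized). On $S\times\Gamma$ put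
$$(s,a)(t,b)=(s+at+f(a,b),\,ab).\tag{1.1}$$
Call the result $Q(\Gamma,S,f)$. An element $(s,a)$ is said to lie over $a$.

The identity is $(0,1)$, because $f$ is normalized. The equation $(s,a)(t,b)=(u,d)$ has, for given $(s,a)$ and $(u,d)$, the unique solution $b=a^{-1}d$, $t=a^{-1}(u-s-f(a,b))$; for given $(t,b)$ and $(u,d)$ it has the unique solution $a=db^{-1}$, $s=u-at-f(a,b)$. So $Q(\Gamma,S,f)$ is a loop, and $(s,a)\mapsto a$ is a homomorphism onto $\Gamma$. If $f$ were a $2$-cocycle this would be the usual group extension; we do not assume that, and the failure is measured by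
$$c(a,b,d)=a f(b,d)-f(ab,d)+f(a,bd)-f(a,b).\tag{1.2}$$
Write $\iota(s)=(s,1)$. Three rules follow from (1.1): $\iota(s)(t,b)=(s+t,b)$; hence $\iota(s)(vw)=(\iota(s)v)w$ for all $v,w$; and $x(\iota(s)w)=\iota(as)(xw)$ when $x$ lies over $a$.

Take $x=(s,a)$, $y=(t,b)$, $u=(r,d)$. Then
$$x(yu)=\big(s+at+ab\,r+af(b,d)+f(a,bd),\ abd\big),\qquad (xy)u=\big(s+at+f(a,b)+ab\,r+f(ab,d),\ abd\big),$$
and therefore
$$x(yu)=\iota(c(a,b,d))\cdot\big((xy)u\big).\tag{1.3}$$
Substituting $1$ into (1.2) gives $c(1,b,d)=c(a,1,d)=c(a,b,1)=0$.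

The function $c$ is not arbitrary. Let $x,y,u,v$ lie over $a,b,d,h$ and move the brackets of $x(y(uv))$ to the left in two ways. One way:
$$x(y(uv))=\iota(c(a,b,dh))\,(xy)(uv)=\iota\big(c(a,b,dh)+c(ab,d,h)\big)\,((xy)u)v.$$
The other way, using $x(\iota(s)w)=\iota(as)(xw)$:
$$x(y(uv))=\iota(a\,c(b,d,h))\,x((yu)v)=\iota\big(a\,c(b,d,h)+c(a,bd,h)\big)(x(yu))v=\iota\big(a\,c(b,d,h)+c(a,bd,h)+c(a,b,d)\big)((xy)u)v.$$
Comparing,
$$a\,c(b,d,h)-c(ab,d,h)+c(a,bd,h)-c(a,b,dh)+c(a,b,d)=0.\tag{1.4}$$
This is the $3$-cocycle identity. We call $c$ the associator cocycle of $Q(\Gamma,S,f)$.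

**Example 1.** Let $\Gamma=\{1,a\}$ have order $2$, let $S=\mathbb F_3$ with $a$ acting as $-1$, and let $f(a,a)=1$ be the only nonzero value of $f$. Then $c(a,a,a)=a\cdot 1-f(1,a)+f(a,1)-1=-2=1$, and all other values of $c$ are $0$. So $Q(\Gamma,S,f)$ is a nonassociative loop of order $6$. We shall keep testing on it.

## 2. Central inner mappings versus nucleus and center

Here is what the construction is for. Let $Q$ be any loop, $L_x(u)=xu$, $R_x(u)=ux$.

**Definition (groups of permutations).** The multiplication group is $\mathrm{Mlt}(Q)=\langle L_x,R_x\mid x\in Q\rangle$, and the inner mapping group $\mathrm{Inn}(Q)$ is the stabilizer of $1$ in it. For $x,y\in Q$ put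
$$L_{x,y}(u)=(yx)\backslash(y(xu)),\qquad R_{x,y}(u)=((ux)y)/(xy),\qquad M_{x,y}(u)=y\backslash\big((y(ux))/x\big),$$
so that $L_{x,y}=L_{yx}^{-1}L_yL_x$, $R_{x,y}=R_{xy}^{-1}R_yR_x$, $M_{x,y}=L_y^{-1}R_x^{-1}L_yR_x$. These fix $1$, hence lie in $\mathrm{Inn}(Q)$. Put $\mathrm{Inn}_*(Q)=\langle L_{x,y},R_{x,y},M_{x,y}\mid x,y\in Q\rangle$.

In a group the three families are trivial, so $\mathrm{Inn}_*(Q)=1$, while $\mathrm{Inn}(Q)$ consists of the conjugations. Thus $\mathrm{Inn}_*(Q)$ is the part of $\mathrm{Inn}(Q)$ that sees only nonassociativity.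

**Definition (nucleus, center).**
$$\mathrm{Nuc}(Q)=\{a\in Q:(ax)y=a(xy),\ (xa)y=x(ay),\ (xy)a=x(ya)\ \text{for all }x,y\},$$
and $Z(Q)=\{a\in\mathrm{Nuc}(Q):ax=xa\text{ for all }x\}$.

By textbook facts $\mathrm{Nuc}(Q)$ is a subloop (and a group), and $Z(Q)$ is an abelian subgroup. In $Q(\Gamma,S,f)$, equation (1.3) says that
$$(s,a)\in\mathrm{Nuc}(Q)\iff c(a,\cdot,\cdot)=c(\cdot,a,\cdot)=c(\cdot,\cdot,a)=0.\tag{2.1}$$
In particular $\iota(S)\le\mathrm{Nuc}(Q)$. Since $(0,g)\iota(s)=(gs,g)$ and $\iota(s)(0,g)=(s,g)$, an element $\iota(s)\in Z(Q)$ satisfies $gs=s$ for all $g$; conversely, if $s\in S^\Gamma$ (the fixed points), then $(t,b)\iota(s)=(t+bs,b)=(s+t,b)=\iota(s)(t,b)$, so $\iota(s)\in Z(Q)$. Hence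
$$\iota(s)\in Z(Q)\iff s\in S^\Gamma.\tag{2.2}$$
In Example 1, $c(a,a,a)\ne0$ shows $\mathrm{Nuc}(Q)=\iota(S)$, and $S^\Gamma=0$ shows $Z(Q)=1$.

Now consider two conditions on a loop $Q$:

1. $\mathrm{Inn}_*(Q)$ is in the center of $\mathrm{Inn}(Q)$;
2. $Q/\mathrm{Nuc}(Q)$ is an abelian group and $Q/Z(Q)$ is a group (the first clause includes that $\mathrm{Nuc}(Q)$ is a normal subloop).

We refer to them as (1) and (2). The Generalized AIM Conjecture, from "The Aim Conjecture" (https://www.cs.unm.edu/~veroff/ADAM/2016/kinyon16.pdf), says that (1) and (2) are equivalent for every loop. The implication $(2)\Rightarrow(1)$ is known (it also drops out of Theorem B below), so everything hangs on $(1)\Rightarrow(2)$. The answer is no.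

**Theorem A.** There is a loop $Q$ of order $3^{21}$ with $\mathrm{Inn}_*(Q)\le Z(\mathrm{Inn}(Q))$, such that $Q/Z(Q)$ is not a group and $Q/\mathrm{Nuc}(Q)$ is not an abelian group. So the Generalized AIM Conjecture is false.

**Theorem B.** For every loop $Q$: (2) holds iff $\mathrm{Inn}_*(Q)$ centralizes the normal closure of $\mathrm{Inn}(Q)$ in $\mathrm{Mlt}(Q)$.

The third theorem concerns the loops for which the normal closure $K$ of $\mathrm{Inn}_*(Q)$ in $\mathrm{Mlt}(Q)$ is abelian. Lemma 4 will show that these are exactly the loops isomorphic to some $Q(\Gamma,S,f)$.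

**Theorem C.** Let $Q=Q(\Gamma,S,f)$ satisfy (1), and put $\tau(g,a,b,d)=g\,c(a,b,d)-c(a,b,d)$.

(a) $\tau$ takes values in $S^\Gamma$, is additive in each of its four variables and alternating, and $12\tau=0$.

(b) (2) holds iff $\tau=0$. In particular, for loops with $K$ abelian, $(1)\Rightarrow(2)$ holds if $Z(Q)$ has no element of order $2$ or $3$, or if $\Gamma$ is generated by three elements.

(c) $12$ is best possible: for every commutative ring $R\ne0$ with $12R=0$ there is a loop $Q(\Gamma,S,f)$, finite if $R$ is finite, satisfying (1), such that $\tau$ has a value generating a copy of the additive group of $R\cdot1$. (Its additive order is that of $1\in R$; moreover $S$ is an $R$-module in which this value generates a free submodule of rank one.) For $R=\mathbb Z/12$, $\tau$ has exact order $12$; for $R=\mathbb F_2$ and $R=\mathbb F_3$ we get counterexamples to $(1)\Rightarrow(2)$ which are finite of $2$-power and $3$-power order.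

## 3. Orbits, fixed points and normal subloops

Throughout, $G=\mathrm{Mlt}(Q)$, $H=\mathrm{Inn}(Q)$, $N=\mathrm{Inn}_*(Q)$, and $H^G$, $K=N^G$ are the normal closures in $G$. A normal subloop is the class of $1$ under a congruence, that is, the kernel of a homomorphism. We need five standard facts; their proofs are short.

**(F1)** $\mathrm{Fix}(N)=\mathrm{Nuc}(Q)$. Indeed $L_{x,y}$, $R_{x,y}$, $M_{x,y}$ fix $u$ iff respectively $y(xu)=(yx)u$, $(ux)y=u(xy)$, $y(ux)=(yu)x$, and these are the three nuclear conditions on $u$.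

**(F2)** $\mathrm{Fix}(H)=Z(Q)$. If $H$ fixes $u$, then $u$ is nuclear by (F1), and $R_x^{-1}L_x\in H$ fixes $u$, which says $xu=ux$. Conversely let $a\in Z(Q)$. Then $L_a=R_a$ commutes with every $R_y$ because $(ax)y=a(xy)$, and with every $L_x$ because $(xy)a=x(ya)$. So $L_a$ is central in $G$, and $h(a)=hL_a1=L_ah1=a$ for $h\in H$.

**(F3)** A subloop $P$ is normal iff it is $H$-invariant. A $G$-invariant equivalence relation is a congruence: it is preserved by all $L_x^{\pm1},R_x^{\pm1}$, and if $x\sim y$, $w=x\backslash u$, $w'=y\backslash u$, then $xw'\sim yw'=u=xw$, so $w'\sim w$ on applying $L_x^{-1}$; the argument for $/$ is the mirror image. Conversely a congruence is $G$-invariant, and $h\in H$ maps the class of $1$ to the class of $h1=1$. This proves "only if". Now let $P$ be an $H$-invariant subloop and $B=\{g\in G:g1\in P\}$. If $g1=p\in P$, then $g=R_ph$ with $h\in H$, so $gP=Pp=P$. Conversely $gP=P$ gives $g1\in P$. So $B$ is the setwise stabilizer of $P$, a subgroup,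 and it contains $R_p$ for $p\in P$. If $gP$ meets $P$, say $gp=p'$, then $gR_p1=p'$, so $gR_p\in B$ and $g\in B$, i.e. $gP=P$. Hence the sets $gP$ form a $G$-invariant partition, so $P$ is the class of $1$ of a congruence.

**(F4)** If $P\trianglelefteq G$, then its orbits form a $G$-invariant equivalence, i.e. a congruence, since $v=pu$ implies $gv=(gpg^{-1})gu$. So $P1$ is a normal subloop, and its cosets are the orbits: $R_x(P1)=PR_x1=Px$.

**(F5)** Let $P$ be a normal subloop; $G$ acts on $Q/P$ through $\mathrm{Mlt}(Q/P)$. Then $Q/P$ is a group iff $N$ acts trivially on $Q/P$, and is an abelian group iff $H$ acts trivially. For the first statement, $L_{x,y}$ acts on $Q/P$ as $L_{xP,yP}$, and likewise for $R$ and $M$; these are all trivial iff $Q/P$ is associative. For the second, if $H$ is trivial on $Q/P$, then $N$ is, and $R_x^{-1}L_x$ is, so $Q/P$ is a commutative group. If $Q/P$ is an abelian group, then $H$ acts through the stabilizer of the identity in its regular representation,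 which is trivial.

Consequently $K1$ is the smallest normal subloop with group quotient: $K\ge N$ acts trivially on the set of its own orbits, so $Q/K1$ is a group; and if $Q/P$ is a group, then $N$ lies in the kernel of $G\to\mathrm{Sym}(Q/P)$, hence so does $K$, and $K1\subseteq P$.

## 4. From the center of $\mathrm{Inn}(Q)$ to the centralizer of its normal closure

Try to prove $(1)\Rightarrow(2)$ directly. Assume $N\le Z(H)$. For $a\in\mathrm{Fix}(N)$, $h\in H$, $n\in N$ we get $n(ha)=h(na)=ha$, so $\mathrm{Nuc}(Q)=\mathrm{Fix}(N)$ is $H$-invariant, hence normal. A good start. For $Q/Z(Q)$ to be a group we need $K1\le Z(Q)=\mathrm{Fix}(H)$. The same computation would be $h(k1)=k(h1)=k1$ for $k\in K$. But $k$ is a product of conjugates $gng^{\pm1}$-style, precisely of elements $gng^{-1}$ with $n\in N$, $g\in G$, and (1) gives no relation between $h$ and $gng^{-1}$; equivalently, none between $n$ and $g^{-1}hg$. The argument stops there. In Example 1 one sees that $K$ is much bigger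 than $N$: we shall find in Section 5 that $N$ has order $3$ there, and $K1=\iota(S)\neq1$.

If one simply assumes the missing commutation, everything goes through, and this assumption turns out to be equivalent to (2). That is Theorem B.

**Proof of Theorem B, ($\Leftarrow$).** Assume $[N,H^G]=1$. Since $H^G$ is normal, conjugating by $G$ gives $[K,H^G]=1$.

First clause of (2). Let $P=H^G1$. By (F4) $H^G$, and so $H$, acts trivially on $Q/P$, so $Q/P$ is an abelian group by (F5). For $p\in H^G$, $n\in N$: $n(p1)=p(n1)=p1$. Thus $P\le\mathrm{Fix}(N)=\mathrm{Nuc}(Q)$. As $N\le Z(H)$, $\mathrm{Nuc}(Q)$ is normal, as seen above. So $Q/\mathrm{Nuc}(Q)$ is a quotient of $Q/P$, an abelian group.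

Second clause. For $k\in K$, $h\in H$: $h(k1)=k(h1)=k1$, so $K1\le\mathrm{Fix}(H)=Z(Q)$. The latter is a normal subloop, being a subloop fixed pointwise by $H$. So $Q/Z(Q)$ is a quotient of the group $Q/K1$.

**Proof of Theorem B, ($\Rightarrow$).** Assume (2). As $Q/Z(Q)$ is a group, each $n\in N$ acts trivially on it, so $n(x)=x\,z_n(x)$ with $z_n(x)\in Z(Q)$.

**Step 1: $n(x\nu)=n(x)\nu$ for all $n\in N$, $x\in Q$, $\nu\in\mathrm{Nuc}(Q)$.** The purpose is to let $n$ pass a nuclear factor. If two maps have this property, so does their product; if a bijection $n$ has it, then $n(n^{-1}(x)\nu)=x\nu$, so $n^{-1}$ has it. It suffices to treat generators.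

For $L_{a,b}$: $b(a(x\nu))=(b(ax))\nu$, and $(ba)(v\nu)=((ba)v)\nu$ shows $(ba)\backslash(w\nu)=((ba)\backslash w)\nu$. So $L_{a,b}(x\nu)=L_{a,b}(x)\nu$.

For $R_{a,b}$: by normality of the nucleus $x\nu=\nu'x$ with $\nu'\in\mathrm{Nuc}(Q)$. Since $((\nu'x)a)b=\nu'((xa)b)$ and $(\nu'v)(ab)=\nu'(v(ab))$, we have $R_{a,b}(\nu'x)=\nu'R_{a,b}(x)$. Write $R_{a,b}(x)=xz$ with $z$ central. Then $R_{a,b}(x\nu)=\nu'(xz)=(\nu'x)z=(x\nu)z=(xz)\nu=R_{a,b}(x)\nu$.

For $M_{a,b}$: write $M_{a,b}(x)=xz$ with $z$ central. By definition this says $b(xa)=(b(xz))a=((bx)a)z$. By normality $\nu a=a\nu''$ with $\nu''\in\mathrm{Nuc}(Q)$. Then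
$$b((x\nu)a)=b(x(\nu a))=b(x(a\nu''))=(b(xa))\nu''=\big(((bx)a)\nu''\big)z=\big((bx)(a\nu'')\big)z=\big((bx)(\nu a)\big)z.$$
Furthermore $(bx)(\nu a)=((bx)\nu)a=(b(x\nu))a$, so the last expression equals $\big(b((x\nu)z)\big)a$. Hence $M_{a,b}(x\nu)=(x\nu)z=(xz)\nu=M_{a,b}(x)\nu$.

**Step 2: $N$ commutes with $H^G$.** $Q/\mathrm{Nuc}(Q)$ is an abelian group, so $H$ acts trivially on it, and so does $H^G$, the kernel of the action being normal. For $p\in H^G$ write $p(x)=x\nu$ with $\nu$ nuclear. By Step 1, $np(x)=n(x\nu)=n(x)\nu=(x\,z_n(x))\nu=(x\nu)z_n(x)$. On the other side, multiplication by the central element $z_n(x)$ commutes with all of $G$ (proof of (F2)), so $pn(x)=p(x\,z_n(x))=p(x)z_n(x)=(x\nu)z_n(x)$. So $np=pn$. $\blacksquare$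

Since $N\le H\le H^G$, Theorem B contains $(2)\Rightarrow(1)$. A counterexample to $(1)\Rightarrow(2)$ must have $N$ centralizing $H$ but not $H^G$.

## 5. Condition (1) as an equivariance of the associator cocycle

We return to $Q=Q(\Gamma,S,f)$ and translate (1) into a property of $c$. For $\varphi:\Gamma\to S$ let $n_\varphi(r,d)=(r+\varphi(d),d)$. Any two of these permutations commute. Write $d^g=gdg^{-1}$.

**The generators of $N$.** Let $x,y$ lie over $a,b$ and $u=(r,d)$. From $y(xu)=\iota(c(b,a,d))((yx)u)$ and $w(\iota(s)u)=\iota((ba)s)(wu)$ for $w=yx$ we read off $L_{x,y}$. From $u(xy)=\iota(c(d,a,b))((ux)y)$ we get $(ux)y=\iota(-c(d,a,b))(u(xy))=(\iota(-c(d,a,b))u)(xy)$. From $y(ux)=\iota(c(b,d,a))((yu)x)=(\iota(c(b,d,a))(yu))x$ we get $(y(ux))/x=\iota(c(b,d,a))(yu)=y\cdot(r+b^{-1}c(b,d,a),d)$. So all three are of the form $n_\varphi$, with respectively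
$$L_{x,y}:\ \varphi(d)=(ba)^{-1}c(b,a,d);\qquad R_{x,y}:\ \varphi(d)=-c(d,a,b);\qquad M_{x,y}:\ \varphi(d)=b^{-1}c(b,d,a).\tag{5.1}$$

**The elements of $\mathrm{Inn}(Q)$.** For $x=(s,a)$ we have $L_x(r,d)=(ar+s+f(a,d),ad)$ and $R_x(r,d)=(r+ds+f(d,a),da)$. Both are of the form
$$(r,d)\mapsto(gr+\psi(d),\,gdk),\qquad g,k\in\Gamma,\ \psi:\Gamma\to S,\tag{5.2}$$
and maps of this form make up a group, so all of $\mathrm{Mlt}(Q)$ has this form. Fixing $(0,1)$ forces $k=g^{-1}$, so every inner map is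
$$(r,d)\mapsto(gr+\psi(d),\,d^g).\tag{5.3}$$
Every $g\in\Gamma$ occurs: take $R_x^{-1}L_x$ with $x=(0,g)$. Applying (5.3) and $n_\varphi$ in both orders gives $(gr+g\varphi(d)+\psi(d),d^g)$ and $(gr+\psi(d)+\varphi(d^g),d^g)$. So (5.3) commutes with $n_\varphi$ iff $\varphi(d^g)=g\varphi(d)$ for all $d$. Inserting (5.1) proves the following.

**Lemma 1.** $Q(\Gamma,S,f)$ satisfies (1) iff for all $a,b,d,g\in\Gamma$:

(i) $(ab)^{-1}c(a,b,d^g)=g(ab)^{-1}c(a,b,d)$; (ii) $c(d^g,a,b)=g\,c(d,a,b)$; (iii) $a^{-1}c(a,d^g,b)=g\,a^{-1}c(a,d,b)$.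

The inverses can be removed.

**Lemma 2.** Let $C\le S$ be the subgroup generated by the values of $c$. Then $Q(\Gamma,S,f)$ satisfies (1) iff for all $g,a,b,d\in\Gamma$
$$c(a^g,b,d)=c(a,b^g,d)=c(a,b,d^g)=g\,c(a,b,d).\tag{E}$$
In that case $a$, $b$ and $d$ fix $c(a,b,d)$; $C$ is a submodule; and any two elements of $\Gamma$ act on $C$ by commuting operators.

*Proof.* Suppose (1). Then (ii) with $g=d$ says that the first argument of $c$ fixes the value. So $a$ fixes both $c(a,b,d)$ and $c(a,b^g,d)$, and (iii) reads $c(a,b^g,d)=g\,c(a,b,d)$; with $g=b$, the second argument fixes the value. So $ab$ fixes $c(a,b,d)$ and $c(a,b,d^g)$, and (i) reads $c(a,b,d^g)=g\,c(a,b,d)$. This is (E).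

Suppose (E). Taking $g=a$, $b$, $d$ in the three slots shows that $a,b,d$ fix $c(a,b,d)$. By (E) $g$ maps values of $c$ to values of $c$, so $C$ is a submodule. Evaluating $c(a^g,b^h,d)$ by treating the first slot first or the second slot first gives $gh\,c(a,b,d)=hg\,c(a,b,d)$, so the operators commute on $C$. Now (ii) is part of (E), and (i) and (iii) follow from (E) on applying $(ab)^{-1}$ and $a^{-1}$ and commuting them past $g$. By Lemma 1, (1) holds. $\square$

**The simplest cases.** If $Q$ is a group, then $c=0$, and (1) and (2) both hold.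

In Example 1, $a$ does not fix $c(a,a,a)=1$, so (1) fails; (2) fails as well, since $Z(Q)=1$ and $Q$ is not a group. By (5.1), $N$ is generated by maps $n_\varphi$ with $\varphi(1)=0$, $\varphi(a)=\pm1$, so it has order $3$. For $x=(0,a)$, $L_xn_\varphi L_x^{-1}=n_{\varphi'}$ with $\varphi'(ad)=a\varphi(d)$; so $K$ contains an $n_{\varphi'}$ with $\varphi'(1)\neq0$, and $K1=\iota(S)$: although $N$ fixes $1$, its conjugates do not.

If $\Gamma$ is abelian, then $a^g=a$, and (E) just says that $C\le S^\Gamma$. Suppose this. By (2.2) $\iota(C)\le Z(Q)$; and $Q/\iota(C)=Q(\Gamma,S/C,f\bmod C)$ is a group, so $Q/Z(Q)$ is a group. By (2.1) $\mathrm{Nuc}(Q)$ is the full preimage of a subset of $\Gamma$, which is a subgroup because $\mathrm{Nuc}(Q)$ is a subloop; as $\Gamma$ is abelian, it is the kernel of a homomorphism from $Q$ onto an abelian group. So (2) holds. The same happens with the second clause of (2) whenever $\Gamma$ acts trivially on $C$. A counterexample needs a nonabelian $\Gamma$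 that moves the values of $c$.

## 6. Looking for $g\wedge a\wedge b\wedge d$

Assume (E) and consider $\tau(g,a,b,d)=g\,c(a,b,d)-c(a,b,d)$. By Lemma 2 it vanishes if $g$ equals $a$, $b$ or $d$. The simplest nonzero function of four vectors with that property is a wedge product, so let us try to realize it. Let $V=F^4$ over a field $F$, $\Lambda^k=\Lambda^kV$, and suppose $\Gamma\to V$, $a\mapsto\bar a$, is a surjective homomorphism. Let $\Gamma$ act on $S_1=\Lambda^3\oplus\Lambda^4$ by $g(\zeta,\kappa)=(\zeta,\kappa+\bar g\wedge\zeta)$, and look for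
$$c(a,b,d)=\big(\bar a\wedge\bar b\wedge\bar d,\ e(a,b,d)\big).$$
Then $\tau(g,a,b,d)=(0,\bar g\wedge\bar a\wedge\bar b\wedge\bar d)$, as desired. Two demands must be met.

The first demand is (E): conjugating any one argument of $e$ by $g$ must add $\bar g\wedge\bar a\wedge\bar b\wedge\bar d$. So conjugation has to be visible in $\Gamma$. Suppose $\Gamma=V\times\Lambda^2$ as a set, with $\Lambda^2$-component $\pi(a)$ of $a$, and suppose conjugation changes only this component, by $\pi(d^g)=\pi(d)+\bar g\wedge\bar d$. Then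
$$e_0(a,b,d)=\bar a\wedge\bar b\wedge\pi(d)-\bar a\wedge\pi(b)\wedge\bar d+\pi(a)\wedge\bar b\wedge\bar d\tag{6.1}$$
does it: replacing $d$ by $d^g$ adds $\bar a\wedge\bar b\wedge\bar g\wedge\bar d=\bar g\wedge\bar a\wedge\bar b\wedge\bar d$; replacing $b$ by $b^g$ adds $-\bar a\wedge\bar g\wedge\bar b\wedge\bar d=\bar g\wedge\bar a\wedge\bar b\wedge\bar d$; replacing $a$ by $a^g$ adds $\bar g\wedge\bar a\wedge\bar b\wedge\bar d$.

The second demand is (1.4). Its $\Lambda^3$-part holds because $\bar a\wedge\bar b\wedge\bar d$ is additive in each variable: $\bar b\bar d\bar h-(\bar a+\bar b)\bar d\bar h+\bar a(\bar b+\bar d)\bar h-\bar a\bar b(\bar d+\bar h)+\bar a\bar b\bar d=0$ (wedges suppressed). For the $\Lambda^4$-part write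
$$\delta e(a,b,d,h)=e(b,d,h)-e(ab,d,h)+e(a,bd,h)-e(a,b,dh)+e(a,b,d),\qquad \delta u(a,b)=u(b)-u(ab)+u(a).$$
The action of $a$ on $c(b,d,h)$ contributes an extra $\bar a\wedge\bar b\wedge\bar d\wedge\bar h$, so the demand is
$$\delta e(a,b,d,h)=-\bar a\wedge\bar b\wedge\bar d\wedge\bar h.\tag{6.2}$$

**Lemma 3 (product rule).** Let $\lambda,\mu$ be homomorphisms from $\Gamma$ to abelian groups, $u$ any function from $\Gamma$ to an abelian group, and let products be formed by a map additive in each factor. Then the functions $u(a)\lambda(b)\mu(d)$, $\lambda(a)u(b)\mu(d)$, $\lambda(a)\mu(b)u(d)$ have $\delta$ equal to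
$$\delta u(a,b)\,\lambda(d)\mu(h),\qquad-\lambda(a)\,\delta u(b,d)\,\mu(h),\qquad\lambda(a)\mu(b)\,\delta u(d,h).$$

*Proof.* The three expressions are, in order,
$$u(b)\lambda(d)\mu(h)-u(ab)\lambda(d)\mu(h)+u(a)(\lambda(b)+\lambda(d))\mu(h)-u(a)\lambda(b)(\mu(d)+\mu(h))+u(a)\lambda(b)\mu(d),$$
$$\lambda(b)u(d)\mu(h)-(\lambda(a)+\lambda(b))u(d)\mu(h)+\lambda(a)u(bd)\mu(h)-\lambda(a)u(b)(\mu(d)+\mu(h))+\lambda(a)u(b)\mu(d),$$
$$\lambda(b)\mu(d)u(h)-(\lambda(a)+\lambda(b))\mu(d)u(h)+\lambda(a)(\mu(b)+\mu(d))u(h)-\lambda(a)\mu(b)u(dh)+\lambda(a)\mu(b)u(d).$$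
After cancellation these are $[u(b)-u(ab)+u(a)]\lambda(d)\mu(h)$, then $\lambda(a)[-u(d)+u(bd)-u(b)]\mu(h)$, then $\lambda(a)\mu(b)[u(h)-u(dh)+u(d)]$. $\square$

Take $F=\mathbb F_3$ and the group law with $\pi(ab)=\pi(a)+\pi(b)-\bar a\wedge\bar b$; we shall see in Section 7 that it gives the desired conjugation because $-2=1$. Then $\delta\pi(a,b)=\bar a\wedge\bar b$, and Lemma 3 gives $\delta e_0=(1+1+1)\,\bar a\wedge\bar b\wedge\bar d\wedge\bar h=0$. So $e_0$ alone fails: it meets the first demand, but its $\delta$ is $0$ and not $-\bar a\wedge\bar b\wedge\bar d\wedge\bar h$.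

To repair this without spoiling (E), add a function of the $V$-components only. If $q:V^2\to\Lambda^3$ satisfies
$$q(b,d)-q(a+b,d)+q(a,b+d)-q(a,b)=a\wedge b\wedge d\qquad(a,b,d\in V),\tag{6.3}$$
then $\bar a\wedge q(\bar b,\bar d)$ works, since its $\delta$ is
$$\bar b\,q(\bar d,\bar h)-(\bar a+\bar b)q(\bar d,\bar h)+\bar a\,q(\bar b+\bar d,\bar h)-\bar a\,q(\bar b,\bar d+\bar h)+\bar a\,q(\bar b,\bar d)=-\bar a\wedge\bar b\wedge\bar d\wedge\bar h.$$
The characteristic matters here. Add up (6.3) over all orderings of $(a,b,d)=(e_1,e_2,e_3)$ with signs: the terms $q(b,d)$ and $-q(a,b)$ cancel because a $3$-cycle is even, the two middle terms cancel because $a+b=b+a$ and $b+d=d+b$; the right side gives $6\,e_1\wedge e_2\wedge e_3$. So (6.3) is solvable only if $6=0$ in $F$. Over $\mathbb F_3$ it is solvable: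
$$q(a,b)=\sum_{i<j<k}(b_i-a_i)(a_jb_k-a_kb_j)\,e_i\wedge e_j\wedge e_k.\tag{6.4}$$
To check (6.3), put $m(a,b)=a_jb_k-a_kb_j$. The $ijk$-coefficient of the left side is
$$(d_i-b_i)m(b,d)-(d_i-a_i-b_i)\big(m(a,d)+m(b,d)\big)+(b_i+d_i-a_i)\big(m(a,b)+m(a,d)\big)-(b_i-a_i)m(a,b).$$
Collecting, $m(b,d)$ has coefficient $a_i$, $m(a,d)$ has $2b_i$, and $m(a,b)$ has $d_i$. As $2=-1$, this is $a_im(b,d)-b_im(a,d)+d_im(a,b)$, the $3\times3$ minor of $a,b,d$ in columns $i,j,k$ expanded along its first column.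

One point is left. A cocycle is not enough: the loop needs a function $f$ whose associator cocycle is $c$. Look at
$$e(a,b,d)=\bar a\wedge\big[\bar b\wedge\pi(d)-\pi(b)\wedge\bar d+q(\bar b,\bar d)\big]+\pi(a)\wedge\big[\bar b\wedge\bar d\big].\tag{6.5}$$
This has the shape "$a$ acting on $f(b,d)$", where $f(b,d)$ has the first bracket as $\Lambda^3$-component and the second as $\Lambda^2$-component. So we enlarge $S_1$ by a layer $\Lambda^2$ and let $g$ send $(\theta,\zeta,\kappa)$ to something with last component $\kappa+\bar g\wedge\zeta+\pi(g)\wedge\theta$. For this to be an action, $\pi(gh)=\pi(g)+\pi(h)-\bar g\wedge\bar h$ forces a term $-\bar g\wedge\theta$ in $\Lambda^3$. That is the example.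

## 7. A loop of order $3^{21}$: proof of Theorem A

We now set out the data cleanly and verify everything. Let $F=\mathbb F_3$, $V=F^4$ with basis $e_1,\dots,e_4$, $\Lambda^k=\Lambda^kV$.

**Step 1: the group $\Gamma$.** Let $\Gamma=V\times\Lambda^2$ with $(v,p)(w,r)=(v+w,\,p+r-v\wedge w)$. The twisting term is bilinear, so the product is associative; $(0,0)$ is the identity and $(-v,-p)$ is inverse to $(v,p)$. So $\Gamma$ is a group of order $3^{4+6}=3^{10}$. Write $\bar a$, $\pi(a)$ for the components of $a$; $a\mapsto\bar a$ is a homomorphism and $\pi(ab)=\pi(a)+\pi(b)-\bar a\wedge\bar b$. From $d^gg=gd$ we get $\overline{d^g}=\bar d$ and $\pi(d^g)+\pi(g)-\bar d\wedge\bar g=\pi(g)+\pi(d)-\bar g\wedge\bar d$, so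
$$\pi(d^g)=\pi(d)-2\,\bar g\wedge\bar d=\pi(d)+\bar g\wedge\bar d.\tag{7.1}$$

**Step 2: the module $S$.** Let $S=\Lambda^2\oplus\Lambda^3\oplus\Lambda^4$, of order $3^{6+4+1}=3^{11}$, with
$$g(\theta,\zeta,\kappa)=\big(\theta,\ \zeta-\bar g\wedge\theta,\ \kappa+\bar g\wedge\zeta+\pi(g)\wedge\theta\big).$$
The identity acts trivially. Applying $h$ and then $g$ gives $\Lambda^3$-part $\zeta-(\bar g+\bar h)\wedge\theta$ and $\Lambda^4$-part
$$\kappa+\bar h\wedge\zeta+\pi(h)\wedge\theta+\bar g\wedge(\zeta-\bar h\wedge\theta)+\pi(g)\wedge\theta=\kappa+(\bar g+\bar h)\wedge\zeta+\pi(gh)\wedge\theta,$$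
which is the action of $gh$. For $\theta=0$ it is $g(0,\zeta,\kappa)=(0,\zeta,\kappa+\bar g\wedge\zeta)$.

**Step 3: the function $f$ and its associator cocycle.** With $q$ from (6.4) let
$$f(a,b)=\big(\bar a\wedge\bar b,\ \ \bar a\wedge\pi(b)-\pi(a)\wedge\bar b+q(\bar a,\bar b),\ \ 0\big).$$
It is normalized, since $q(0,b)=q(a,0)=0$. Compute $c$ from (1.2), suppressing wedges and bars (so $a$ denotes $\bar a$ whenever it is not inside $\pi$).

The $\Lambda^2$-part is $bd-(a+b)d+a(b+d)-ab=0$.

The $\Lambda^3$-part has four contributions. The action of $a$ on $f(b,d)$ gives an extra $-abd$. The function $a\,\pi(b)$ gives $b\pi(d)-(a+b)\pi(d)+a(\pi(b)+\pi(d)-bd)-a\pi(b)=-abd$. The function $\pi(a)b$ gives $\pi(b)d-(\pi(a)+\pi(b)-ab)d+\pi(a)(b+d)-\pi(a)b=abd$, and it enters with a minus sign. The function $q$ gives $abd$ by (6.3). Total: $-abd-abd-abd+abd=-2abd=abd$.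

The $\Lambda^4$-part comes only from $af(b,d)$, and is $a\big(b\pi(d)-\pi(b)d+q(b,d)\big)+\pi(a)bd$. Hence
$$c(a,b,d)=\big(0,\ \bar a\wedge\bar b\wedge\bar d,\ e(a,b,d)\big)\quad\text{with $e$ as in (6.5)}.\tag{7.2}$$

**Step 4: condition (1) holds.** Let $Q=Q(\Gamma,S,f)$, of order $3^{11}\cdot3^{10}=3^{21}$. Here $e=e_0+\bar a\wedge q(\bar b,\bar d)$ with $e_0$ from (6.1). Conjugating an argument leaves the $\Lambda^3$-part and the $q$-term of $c$ unchanged, because they depend only on $V$-components. By (7.1) and the computation after (6.1), it adds $\bar g\wedge\bar a\wedge\bar b\wedge\bar d$ to $e_0$, whichever argument is conjugated. On the other hand $g\,c(a,b,d)=(0,\bar a\wedge\bar b\wedge\bar d,\ e(a,b,d)+\bar g\wedge\bar a\wedge\bar b\wedge\bar d)$. So (E) holds, and Lemma 2 gives (1).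

**Step 5: $Q/Z(Q)$ is not a group.** If it were, then by (1.3) every $\iota(c(a,b,d))$ would lie in $Z(Q)$, so $g\,c(a,b,d)=c(a,b,d)$ for all $g$ by (2.2). But for $g,a,b,d$ with $V$-components $e_1,e_2,e_3,e_4$ the difference $g\,c(a,b,d)-c(a,b,d)$ is $(0,0,e_1\wedge e_2\wedge e_3\wedge e_4)\neq0$.

**Step 6: $Q/\mathrm{Nuc}(Q)$ is not an abelian group.** If it were, take $x=(0,g)$, $y=(0,d)$ with $\bar g=e_1$, $\bar d=e_2$. Then $xy=(yx)w$ with $w\in\mathrm{Nuc}(Q)$, and $w$ lies over $z=(dg)^{-1}gd$. From $(dg)z=gd$ we find $\bar z=0$ and $\pi(z)=\pi(gd)-\pi(dg)=-\bar g\wedge\bar d+\bar d\wedge\bar g=-2\,\bar g\wedge\bar d=e_1\wedge e_2$. For $a,b$ over $e_3,e_4$, formulas (7.2) and (6.5) with $\bar z=0$ (so $q(\bar b,\bar z)=0$) give $c(a,b,z)=(0,0,e_3\wedge e_4\wedge e_1\wedge e_2)\neq0$. By (2.1), $w\notin\mathrm{Nuc}(Q)$, a contradiction. $\blacksquare$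

**Remark.** $\mathrm{Inn}(Q)$ is not abelian here, so this example says nothing about loops with abelian $\mathrm{Inn}(Q)$. For $s=(\theta,0,0)$ and $x=(s,1)$ we have $L_x(r,d)=(r+s,d)$ and $R_x(r,d)=(r+ds,d)$, so the inner map $R_x^{-1}L_x$ is $n_\psi$ with $\psi(d)=s-ds=(0,\bar d\wedge\theta,-\pi(d)\wedge\theta)$. By Section 5 it commutes with an inner map (5.3) only if $g\psi(d)=\psi(d^g)$ for all $d$. But $g\psi(d)-\psi(d^g)=(0,0,2\,\bar g\wedge\bar d\wedge\theta)$, which is nonzero for $\bar g=e_1$, $\bar d=e_2$, $\theta=e_3\wedge e_4$.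

## 8. Loops in which the normal closure of $\mathrm{Inn}_*(Q)$ is abelian

The next lemma shows that the twisted products are a natural class, not merely a device.

**Lemma 4.** For a loop $Q$ the following are equivalent: $K$ is abelian; $Q$ has an abelian normal subgroup $S\le\mathrm{Nuc}(Q)$ with $Q/S$ a group; $Q\cong Q(\Gamma,S,f)$ for some $\Gamma,S,f$.

*Proof.* **Step 1: from $K$ abelian to $S$.** Let $K$ be abelian and $S=K1$, a normal subloop with $Q/S$ a group. Since $L_yL_x=L_{yx}L_{x,y}\in L_{yx}N$, the map $x\mapsto L_xK$ respects products. Its image in $G/K$ is a subgroup: it is closed under products, and $x(x\backslash1)=1$ gives inverses. So the kernel $\{x:L_x\in K\}$ is a normal subloop with group quotient and, by (F5), contains $K1=S$. Thus $L_s\in K$ for $s\in S$. As $K$ is abelian, $n(s)=nL_s1=L_sn1=s$ for $n\in N$, so $S\le\mathrm{Nuc}(Q)$; and $L_sL_t=L_tL_s$, applied to $1$, gives $st=ts$. So $S$ is an abelian group.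

**Step 2: from $S$ to a twisted product.** Let $\Gamma=Q/S$ and choose coset representatives $u_a$ ($a\in\Gamma$) with $u_1=1$. Every element of $Q$ is uniquely $su_a$ with $s\in S$. By normality we may define $a\cdot s\in S$ by $u_as=(a\cdot s)u_a$, and $f(a,b)\in S$ by $u_au_b=f(a,b)u_{ab}$. Since elements of $S$ are nuclear,
$$(su_a)(tu_b)=s\big((u_at)u_b\big)=s\big((a\cdot t)(u_au_b)\big)=\big(s\,(a\cdot t)\,f(a,b)\big)u_{ab}.$$
It remains to see that $S$ is a $\Gamma$-module. First, $u_a(st)=(u_as)t=((a\cdot s)u_a)t=(a\cdot s)(u_at)=\big((a\cdot s)(a\cdot t)\big)u_a$, so $a$ acts by an endomorphism. Next, $(u_au_b)s=u_a(u_bs)=u_a((b\cdot s)u_b)=(u_a(b\cdot s))u_b=(a\cdot(b\cdot s))(u_au_b)$. On the other hand, as $S$ is abelian, $(f(a,b)u_{ab})s=f(a,b)(ab\cdot s)u_{ab}=(ab\cdot s)(f(a,b)u_{ab})=(ab\cdot s)(u_au_b)$. Cancelling, $a\cdot(b\cdot s)=ab\cdot s$. Clearly $1\cdot s=s$, and $f$ is normalized because $u_1=1$. So $su_a\mapsto(s,a)$ is an isomorphism $Q\cong Q(\Gamma,S,f)$.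

**Step 3: from a twisted product to $K$ abelian.** In $Q(\Gamma,S,f)$ the $n_\varphi$ form an abelian group, which contains $N$ by (5.1). If $T$ is the map (5.2), then $Tn_\varphi T^{-1}=n_{\varphi'}$ with $\varphi'(gdk)=g\varphi(d)$. So $\mathrm{Mlt}(Q)$ normalizes this abelian group, and $K$ lies in it. $\square$

## 9. The alternating 4-form $\tau$ and $12\tau=0$: proof of Theorem C(a)

Let $Q=Q(\Gamma,S,f)$ satisfy (1). By Lemma 2 we have (E), arguments of $c$ fix its value, and $\Gamma$ acts on the submodule $C$ through commuting operators. All the information comes from playing (E) against (1.4).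

**Step 1: the third variable of $c$.** Fix $a,b$ and put $\Phi(x)=c(a,b,x)$. The purpose is to compare $\Phi(dh)$ with $\Phi(d)+\Phi(h)$. Replace $h$ by $h^g$ in (1.4) and subtract $g$ times (1.4). By (E), and since $g$ and $a$ commute on $C$, three terms cancel and
$$\Phi(dh^g)=g\,\Phi(dh)+(1-g)\Phi(d).\tag{9.1}$$
Now compute $\Phi(d^kh)$ in two ways. First, $d^kh=(d\,h^{k^{-1}})^k$, so by (E) and (9.1)
$$\Phi(d^kh)=k\big[k^{-1}\Phi(dh)+(1-k^{-1})\Phi(d)\big]=\Phi(dh)+(k-1)\Phi(d).\tag{9.2}$$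
Second, $d^kh=(hd^k)^{h^{-1}}$. Here (9.1) gives $\Phi(hd^k)=k\Phi(hd)+(1-k)\Phi(h)$. Also $hd=(dh)^h$, so $\Phi(hd)=h\Phi(dh)$; and $h\Phi(h)=\Phi(h)$. So
$$\Phi(d^kh)=h^{-1}\big[k\,\Phi(hd)+(1-k)\Phi(h)\big]=k\,\Phi(dh)+(1-k)\Phi(h).$$
Comparing,
$$(k-1)\big[\Phi(dh)-\Phi(d)-\Phi(h)\big]=0\qquad\text{for all }k,d,h.\tag{9.3}$$

**Step 2: $(k-1)(h-1)C=0$.** Exchange $d$ and $h$ in (9.3) and subtract: $(k-1)[\Phi(hd)-\Phi(dh)]=0$, i.e. $(k-1)(h-1)\Phi(dh)=0$. For given $h$ the element $dh$ is arbitrary, and so are $a,b$; so $(k-1)(h-1)C=0$. Since $\tau(g,a,b,d)=(g-1)c(a,b,d)$, this says that $\tau$ has values in $S^\Gamma$. From $gh-1=(g-1)+(h-1)+(g-1)(h-1)$, $\tau$ is additive in its first variable. And (9.3) says that $\tau$ is additive in its fourth variable.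

**Step 3: the first variable of $c$.** Fix $d,h$ and put $\Psi(x)=c(x,d,h)$. Replace $a$ by $a^g$ in (1.4) and subtract $g$ times (1.4). On $C$ the element $a^g$ acts as $a$, since operators commute, so what remains is $(1-g)a\,c(b,d,h)-\Psi(a^gb)+g\Psi(ab)=0$. By Step 2, $(1-g)a\,c(b,d,h)=(1-g)c(b,d,h)$. So
$$\Psi(a^gb)=g\,\Psi(ab)+(1-g)\Psi(b).\tag{9.4}$$
Again compute in two ways. Since $ab^k=(a^{k^{-1}}b)^k$, we get $\Psi(ab^k)=\Psi(ab)+(k-1)\Psi(b)$. Since $ab^k=(b^ka)^a$, we get $\Psi(ab^k)=a[k\Psi(ba)+(1-k)\Psi(a)]=k\Psi(ab)+(1-k)\Psi(a)$, using $a\Psi(ba)=\Psi((ba)^a)=\Psi(ab)$ and $a\Psi(a)=\Psi(a)$. So $(k-1)[\Psi(ab)-\Psi(a)-\Psi(b)]=0$, and $\tau$ is additive in its second variable.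

**Step 4: the second variable of $c$.** Apply $g-1$ to (1.4); by Step 2 the operator $a$ in its first term can be dropped:
$$\tau(g,b,d,h)-\tau(g,ab,d,h)+\tau(g,a,bd,h)-\tau(g,a,b,dh)+\tau(g,a,b,d)=0.$$
By additivity in the second and fourth variables, all terms cancel except $\tau(g,a,bd,h)-\tau(g,a,d,h)-\tau(g,a,b,h)=0$. So $\tau$ is additive in its third variable.

**Step 5: $\tau$ is alternating.** Because arguments of $c$ fix its value, $\tau$ vanishes when its first argument equals any other. By additivity, $\tau$ changes sign when the first argument is exchanged with any other. These transpositions generate $S_4$, so $\tau$ is antisymmetric. If two of the last three arguments coincide, exchange one of them with the first: up to sign we get a value in which the first argument equals another one. So that value is $0$ too.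

**Step 6: $12\tau=0$.** For $x_1,\dots,x_4\in\Gamma$ let $T=\tau(x_1,x_2,x_3,x_4)$. Sum $\mathrm{sgn}(\sigma)$ times (1.4) at $(a,b,d,h)=(x_{\sigma1},x_{\sigma2},x_{\sigma3},x_{\sigma4})$ over $\sigma\in S_4$. By Step 5, $\mathrm{sgn}(\sigma)\tau(a,b,d,h)=T$ for each $\sigma$.

The first and last terms are $a\,c(b,d,h)+c(a,b,d)=\tau(a,b,d,h)+c(b,d,h)+c(a,b,d)$. In the signed sum the terms $c(b,d,h)$ and $c(a,b,d)$ cancel against each other, since the substitution $\sigma\mapsto\sigma\circ(1\,2\,3\,4)$ turns $(x_{\sigma1},x_{\sigma2},x_{\sigma3})$ into $(x_{\sigma2},x_{\sigma3},x_{\sigma4})$ and a $4$-cycle is odd. What remains is $24T$.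

The second terms are paired by exchanging $a$ and $b$. As $ab=(ba)^a$, a pair gives, up to the factor $\mathrm{sgn}(\sigma)$, $-\big(c(ab,d,h)-c(ba,d,h)\big)=-(a-1)c(ba,d,h)=-\tau(a,ba,d,h)=-\tau(a,b,d,h)$. The $12$ pairs give $-12T$.

The third terms are paired by exchanging $b$ and $d$. As $bd=(db)^b$, a pair gives $c(a,bd,h)-c(a,db,h)=(b-1)c(a,db,h)=\tau(b,a,db,h)=\tau(b,a,d,h)=-\tau(a,b,d,h)$. Total $-12T$.

The fourth terms are paired by exchanging $d$ and $h$. As $dh=(hd)^d$, a pair gives $-\big(c(a,b,dh)-c(a,b,hd)\big)=-\tau(d,a,b,hd)=-\tau(d,a,b,h)=-\tau(a,b,d,h)$, the last because moving $d$ to third place is a $3$-cycle. Total $-12T$.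

The whole sum is $0$, so $24T-36T=-12T=0$. This proves Theorem C(a). $\square$

## 10. Vanishing of $\tau$ and condition (2): proof of Theorem C(b)

**Step 1: (2) implies $\tau=0$.** If $Q/Z(Q)$ is a group, then $\iota(c(a,b,d))\in Z(Q)$ by (1.3), so $g\,c(a,b,d)=c(a,b,d)$ by (2.2).

**Step 2: if $\tau=0$, then $c$ depends only on the images of its arguments in $\Gamma/\Gamma'$.** Let $\tau=0$. Then $C\le S^\Gamma$, and by (E) $c$ is invariant under conjugation of each argument. Now (9.2) reads $\Phi(d^kh)=\Phi(dh)$. Since $d^kh=[k,d]\,dh$ with $[k,d]=kdk^{-1}d^{-1}$, and $dh$ is arbitrary for given $d$, we have $\Phi([k,d]x)=\Phi(x)$ for all $x$. The elements $w$ with $\Phi(wx)=\Phi(x)$ for all $x$ form a subgroup, so it contains $\Gamma'$. This settles the third variable. For the first variable, (9.4) reads $\Psi(a^gb)=\Psi(ab)$, and the same argument applies. For the second, replace $b$ by $b^g$ in (1.4): the terms $a\,c(b,d,h)$, $c(a,b,dh)$, $c(a,b,d)$ do not change by conjugation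 invariance, and $c(ab,d,h)$ does not change because $ab^g$ and $ab$ agree modulo $\Gamma'$. So $c(a,b^gd,h)=c(a,bd,h)$, and the same argument applies once more.

**Step 3: if $\tau=0$, then (2) holds.** Since $c$ vanishes when an argument is $1$, Step 2 shows that it vanishes when an argument lies in $\Gamma'$. By (2.1) every element over $\Gamma'$ is nuclear, and $\mathrm{Nuc}(Q)$ is the full preimage of some $\Gamma_0\subseteq\Gamma$, a subgroup since it is the image of a subloop. As $\Gamma_0\ge\Gamma'$, it is normal with abelian quotient, and $\mathrm{Nuc}(Q)$ is the kernel of $Q\to\Gamma\to\Gamma/\Gamma_0$. So $Q/\mathrm{Nuc}(Q)$ is an abelian group. Moreover $\iota(C)\le\iota(S^\Gamma)\le Z(Q)$ by (2.2), and $Q/\iota(C)=Q(\Gamma,S/C,f\bmod C)$ has associator cocycle $0$, so it is a group. Hence its quotient $Q/Z(Q)$ is a group.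

**Step 4: the two special cases.** Let $Q$ be a loop with $K$ abelian satisfying (1); by Lemma 4 we may take $Q=Q(\Gamma,S,f)$. If $\tau$ had a nonzero value $t$, then $12t=0$ and $\iota(t)\in Z(Q)$, so some multiple of $\iota(t)$ would have order $2$ or $3$. Thus $\tau=0$ if $Z(Q)$ has no such elements. If $\Gamma$ is generated by three elements, expand each argument of $\tau$ as a word in them: by additivity every value of $\tau$ is a combination of values at quadruples of generators, each of which has a repetition and so is $0$. Thus $\tau=0$. In both cases (2) holds by Step 3. $\square$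

## 11. Loops over a ring with $12R=0$: proof of Theorem C(c)

We follow Section 6 over a commutative ring $R\ne0$ with $12R=0$. Two things have to change. In characteristic $2$ a commutator $-2\,\bar g\wedge\bar d$ would vanish, so the group law must be twisted by a form that is "half" of the wedge; and $q$ is not available, so both the correction of $e_0$ and the function $f$ must be found in another way.

**Step 1: group, module, and $e_0$.** Let $V=R^4$, $\beta(v,w)=\sum_{i<j}v_iw_j\,e_i\wedge e_j\in\Lambda^2$, and $\Gamma=V\times\Lambda^2$ with $\pi(ab)=\pi(a)+\pi(b)+\beta(\bar a,\bar b)$. As $\beta$ is bilinear this is associative; $(0,0)$ is the identity and $(-v,-p+\beta(v,v))$ is inverse to $(v,p)$. From $d^gg=gd$ we get $\overline{d^g}=\bar d$ and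
$$\pi(d^g)=\pi(d)+\beta(\bar g,\bar d)-\beta(\bar d,\bar g)=\pi(d)+\bar g\wedge\bar d,$$
the coefficient of $e_i\wedge e_j$ ($i<j$) being $g_id_j-d_ig_j$. Let $S_1=\Lambda^3\oplus\Lambda^4$ with $g(\zeta,\kappa)=(\zeta,\kappa+\bar g\wedge\zeta)$, an action. Let $e_0$ be as in (6.1). Now $\delta\pi(a,b)=-\beta(\bar a,\bar b)$, and Lemma 3 gives (wedges and bars suppressed)
$$\delta e_0=-\big[ab\,\beta(d,h)+a\,\beta(b,d)\,h+\beta(a,b)\,dh\big].\tag{11.1}$$
We need (6.2), that is $\delta e=-abdh$, so $e_0$ must be corrected.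

**Step 2: the correction.** Claim: there is a function $e_1:V^3\to\Lambda^4$, vanishing when an argument is $0$, with
$$\delta e_1=ab\,\beta(d,h)+a\,\beta(b,d)\,h+\beta(a,b)\,dh-abdh.\tag{11.2}$$
Identify $\Lambda^4$ with $R$ via $e_1\wedge e_2\wedge e_3\wedge e_4\mapsto1$, and for $\sigma\in S_4$ put $X_\sigma(a,b,d,h)=a_{\sigma1}b_{\sigma2}d_{\sigma3}h_{\sigma4}$. Then $abdh=\sum_\sigma\mathrm{sgn}(\sigma)X_\sigma$. The form $\beta(d,h)$ retains only the terms with increasing indices, so $ab\,\beta(d,h)$ is the sum of $\mathrm{sgn}(\sigma)X_\sigma$ over the $\sigma$ with $\sigma3<\sigma4$; similarly for the other two. So the right side of (11.2) is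
$$\sum_\sigma\mathrm{sgn}(\sigma)\,(\mathrm{asc}(\sigma)-1)\,X_\sigma,\qquad\mathrm{asc}(\sigma)=\#\{r\in\{1,2,3\}:\sigma(r)<\sigma(r+1)\}.$$
For $u(a)=a_ia_j$ we have $\delta u(a,b)=b_ib_j-(a_i+b_i)(a_j+b_j)+a_ia_j=-(a_ib_j+a_jb_i)$. So, by Lemma 3, for $\{i,j,k,l\}=\{1,2,3,4\}$ the functions
$$a_ia_j\,b_k\,d_l,\qquad a_k\,b_ib_j\,d_l,\qquad a_k\,b_l\,d_id_j$$
have $\delta$ equal to
$$-(a_ib_j+a_jb_i)d_kh_l,\qquad a_k(b_id_j+b_jd_i)h_l,\qquad-a_kb_l(d_ih_j+d_jh_i).$$
That is, $X_\sigma+X_{\sigma s_r}$ is, up to sign, $\delta$ of one of these functions, for every $\sigma$ and every adjacent transposition $s_r=(r\ r{+}1)$. Call two functions congruent if they differ by $\delta$ of an $R$-linear combination of them. Then $X_{\sigma s_r}\equiv-X_\sigma$; as the $s_r$ generate $S_4$, $X_\sigma\equiv\mathrm{sgn}(\sigma)X_{\mathrm{id}}$. So the right side of (11.2) is congruent to $\sum_\sigma(\mathrm{asc}(\sigma)-1)\,X_{\mathrm{id}}$. For each $r$ exactly $12$ permutations have an ascent at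 $r$, so the coefficient is $3\cdot12-24=12=0$ in $R$. Hence the right side of (11.2) is $\delta e_1$ for an $R$-linear combination $e_1$ of the displayed functions, each of which vanishes when an argument is $0$. This proves the claim.

**Step 3: a $3$-cocycle satisfying (E).** View $e_1$ as a function on $\Gamma^3$ through the $V$-components, and put $e=e_0+e_1$, $c(a,b,d)=(\bar a\wedge\bar b\wedge\bar d,\,e(a,b,d))\in S_1$. It vanishes when an argument is $1$. By (11.1) and (11.2) $\delta e=-\bar a\wedge\bar b\wedge\bar d\wedge\bar h$, which is (6.2); as explained there, $c$ satisfies (1.4). Conjugating one argument by $g$ does not affect $\bar a\wedge\bar b\wedge\bar d$ or $e_1$, and adds $\bar g\wedge\bar a\wedge\bar b\wedge\bar d$ to $e_0$ by the computation after (6.1). So $c(a^g,b,d)=c(a,b^g,d)=c(a,b,d^g)=g\,c(a,b,d)$.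

**Step 4: making $c$ an associator cocycle.** The point is to embed $S_1$ in a larger module in which $c$ is of the form (1.2). Let $S=\mathrm{Map}(\Gamma,S_1)$ with $(g\eta)(t)=\eta(tg)$; this is a left action, since $(g(h\eta))(t)=(h\eta)(tg)=\eta(tgh)$. Let $j:S_1\to S$, $j(s)(t)=ts$. It is injective (take $t=1$), and $j(gs)(t)=tgs=j(s)(tg)=(g\,j(s))(t)$, so it is a $\Gamma$-homomorphism. Put $f(a,b)(t)=c(t,a,b)$, which is normalized. The associator cocycle of $Q(\Gamma,S,f)$ at $(a,b,d)$, evaluated at $t$, is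
$$f(b,d)(ta)-f(ab,d)(t)+f(a,bd)(t)-f(a,b)(t)=c(ta,b,d)-c(t,ab,d)+c(t,a,bd)-c(t,a,b)=t\,c(a,b,d),$$
the last equality being (1.4) at $(t,a,b,d)$. So the associator cocycle is $j\circ c$. Since $j$ is a $\Gamma$-homomorphism, $j\circ c$ satisfies (E), and $Q(\Gamma,S,f)$ satisfies (1) by Lemma 2.

**Step 5: the value of $\tau$.** Here $\tau(g,a,b,d)=g\,j(c(a,b,d))-j(c(a,b,d))=j(0,\bar g\wedge\bar a\wedge\bar b\wedge\bar d)$. For $g,a,b,d$ over $e_1,e_2,e_3,e_4$ this is $j(0,\omega)$ with $\omega=e_1\wedge e_2\wedge e_3\wedge e_4$. As $j$ is injective and $R$-linear and $\omega$ is a basis of $\Lambda^4$, the additive order of $j(0,\omega)$ is that of $1\in R$, and the $R$-submodule it generates is a copy of $R$. In particular $\tau\neq0$, so (2) fails by Theorem C(b). If $R$ is finite, then $\Gamma$, $S_1$ and $S=\mathrm{Map}(\Gamma,S_1)$ are finite, and so is the loop. For $R=\mathbb Z/12$ the order of the value is $12$, so with $12\tau=0$ the order of $\tau$ is exactly $12$. For $R=\mathbb F_2$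 and $R=\mathbb F_3$ the orders of $\Gamma$ and $S$ are powers of $2$ and of $3$, respectively, and so is the order of the loop. $\blacksquare$
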